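# Every planar graph is a forest plus a graph of treewidth at most 24

## 1. The theorem and the meaning of its terms

**Theorem 1.** Every planar graph is a partial $(24,1)$-tree: its edge set can be partitioned into the edge set of a forest and the edge set of a graph of treewidth at most $24$. Moreover, the forest can be chosen so that all its components are caterpillars.

All graphs here are finite and simple. We recall the words in the statement.

**Definition (tree-decomposition).** A tree-decomposition of $G$ is a tree $T$ with a set $V_t\subseteq V(G)$, called a bag, for each node $t$, such that every vertex and both ends of every edge lie in some bag, and for each vertex $v$ the nodes whose bags contain $v$ form a subtree $T_v$ of $T$. Its width is the largest bag size minus one. The treewidth $\operatorname{tw}(G)$ is the least width. A partial $k$-tree is a graph of treewidth at most $k$.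

A path has treewidth $1$ (take its edges as bags, in order), forests are the partial $1$-trees, and a cycle has treewidth $2$. Three facts about tree-decompositions will be used.

* (D1) Treewidth does not increase when we pass to subgraphs or minors.
* (D2) If connected vertex sets of $G$ pairwise intersect, then some bag meets all of them. Indeed the nodes whose bags meet a connected set form a subtree, these subtrees pairwise intersect, and pairwise intersecting subtrees of a tree have a common node. The same argument, applied to the subtrees $T_v$ of the vertices of a clique, shows that every clique lies in a bag.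
* (D3) If $G_1$ and $G_2$ have tree-decompositions, each with a bag containing $V(G_1)\cap V(G_2)$, then joining these two bags by an edge gives a tree-decomposition of $G_1\cup G_2$. No bag grows.

**Definition (partial $(k,1)$-tree).** A graph $G$ is a partial $(k,1)$-tree if $E(G)$ can be partitioned into $E(G_1)$ and $E(G_2)$, with $V(G_1),V(G_2)\subseteq V(G)$, where $\operatorname{tw}(G_1)\le k$ and $G_2$ is a forest. Equivalently, there is a forest $F\subseteq E(G)$ with $\operatorname{tw}(G-F)\le k$, where $G-F$ means that the edges in $F$ are deleted and all vertices kept.

**Definition (caterpillar).** A caterpillar is a tree whose non-leaf vertices induce a path (possibly empty). Stars and paths are caterpillars; the tree obtained from a star with three edges by subdividing each edge once is not, because its four non-leaves induce a star. Components of subgraphs of caterpillars are caterpillars.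

The question whether some constant $k$ makes every planar graph a partial $(k,1)$-tree is posed in "Planar Graphs and Partial $k$-Trees" (http://webdocs.cs.ualberta.ca/~ph/thesis.pdf). Theorem 1 answers it affirmatively with $k=24$. It is a known result that every Hamiltonian planar graph on $n$ vertices splits into a forest and a graph of treewidth $O(\log n)$; this is not used below. The number $24$ is not optimized. Two complements are proved at the end: Theorem 2 (Section 11) extends the bound to $K_5$-minor-free graphs, and Proposition 3 (Section 12) shows in which ways the forest must be large.

## 2. Small cases: counting edges, grids, strips of triangles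

$K_4$ splits into the two paths $1234$ and $2413$, so it is a partial $(1,1)$-tree. With more vertices one cannot hope for two forests: two forests on $n$ vertices have at most $2n-2$ edges, while a planar triangulation has $3n-6$, which is larger once $n\ge5$.

The $n\times n$ grid has large treewidth, but its horizontal edges form a forest and its vertical edges form another, so it is a partial $(1,1)$-tree.

Now triangulate: take vertices $(i,j)$ with $(i,j)$ adjacent to $(i+1,j)$, $(i,j+1)$, $(i+1,j+1)$, and call $j$ the row. The edges between rows $j$ and $j+1$ form one zigzag path
$$(1,j+1),\ (1,j),\ (2,j+1),\ (2,j),\ (3,j+1),\ \dots$$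
Let $F$ consist of these zigzags for all even $j$. They lie in rows $2,3$, then $4,5$, and so on, so they are vertex-disjoint and $F$ is a forest. What is left consists of strips of two rows (and perhaps a single row), and the triangles of a strip, in order, are the bags of a decomposition of width $2$. So every triangulated grid is a partial $(2,1)$-tree.

The last example shows how a forest can cut a planar graph. A strip of triangles between two disjoint paths is crossed by a caterpillar of edges, and deleting that caterpillar separates the two sides completely, without any cost in bags. We shall call this a slit.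

A slit must not close up. Let $m\ge 3$, $\rho\ge1$, and let $\mathrm{Ring}(m,\rho)$ have vertices $(r,i)$ with $0\le r\le\rho$ and $i\in\mathbb Z_m$, and one more vertex $z$ adjacent to all $(\rho,i)$; the other edges join $(r,i)$ to $(r,i+1)$ and, for $r<\rho$, to $(r+1,i)$ and $(r+1,i+1)$. The edges between rings $r$ and $r+1$ form a cycle of length $2m$, so a forest cannot contain all of them. It can contain all but one, and the surviving edge is a bridge between two parts, which costs one bag of size two. In the proof two edges survive at each slit, and they share an end.

## 3. Near-triangulations and the statement that is proved by induction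

**Definition (near-triangulation).** A near-triangulation is a 2-connected plane graph whose outer face is bounded by a cycle and whose bounded faces are triangles. For a cycle $Z$ in a near-triangulation $R$, $\mathrm{Int}(Z)$ is the subgraph of $R$ in the closed disc bounded by $Z$.

A triangle is a near-triangulation, and so is $\mathrm{Ring}(m,\rho)$ with outer cycle ring $0$. The outer cycle may have chords. "$F$ touches $v$" means that an edge of $F$ is incident with $v$.

* (T1) $\mathrm{Int}(Z)$ is a near-triangulation with outer cycle $Z$, and its bounded faces are the faces of $R$ inside $Z$.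
* (T2) Let $Z,Z'$ be cycles with $Z'\subseteq\mathrm{Int}(Z)$. Then $\mathrm{Int}(Z')\subseteq\mathrm{Int}(Z)$, and every vertex or edge of $Z$ that lies in $\mathrm{Int}(Z')$ lies on $Z'$. If some edge of $Z$ is not on $Z'$, then $\mathrm{Int}(Z')$ has fewer bounded faces than $\mathrm{Int}(Z)$.
* (T3) A path with distinct ends on $Z$, otherwise in the open disc of $Z$, splits the closed disc of $Z$ into two closed discs whose intersection is that path. In particular, two disjoint such paths cannot have interleaved ends on $Z$.
* (T4) Traverse a cycle in a plane graph in one direction. The sectors that run clockwise, at each of its vertices, from the incoming edge to the outgoing edge all lie on the same side of the cycle (its left side).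

(T3) and (T4) are standard facts about plane curves. For (T1), the statement on faces is clear. A path of $R$ from a vertex strictly inside $Z$ to $Z$ stays inside until it meets $Z$, so $\mathrm{Int}(Z)$ is connected. If $v$ were a cutvertex of it, then, since $Z-v$ is connected, some component $K$ of $\mathrm{Int}(Z)-v$ would avoid $Z$. All $R$-neighbours of $K$ lie in the closed disc, hence in $K\cup\{v\}$, so $v$ would be a cutvertex of $R$, a contradiction.

For (T2), the exterior of $Z$ is connected, unbounded and disjoint from $Z'$, so it lies in the exterior of $Z'$; hence the closed disc of $Z'$ lies in that of $Z$. Points of $Z$ are limits of points in the exterior of $Z$, so they are not in the open disc of $Z'$; those in the closed disc lie on $Z'$. Finally let $e\in E(Z)\setminus E(Z')$. Then $e\notin\mathrm{Int}(Z')$. The bounded face of $\mathrm{Int}(Z)$ at $e$ is therefore not inside $Z'$, as otherwise its boundary, including $e$, would be in the closed disc of $Z'$. Since the bounded faces of $\mathrm{Int}(Z')$ are among those of $\mathrm{Int}(Z)$, there are strictly fewer. Note also that an edge of $\mathrm{Int}(Z')$ not on $Z'$ has both its faces inside $Z'$.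

**Lemma.** Let $R$ be a near-triangulation with outer cycle $C$, and let $M\subseteq V(C)$ with $|M|\le14$. There is $F\subseteq E(R)$ such that

* (L1) $F$ is a forest, its components are caterpillars, and $F$ touches no vertex of $C$;
* (L2) $R-F$ has a tree-decomposition of width $\le24$ with a bag containing $M$;
* (L3) every triangle bounding a bounded face of $R$ with exactly one edge in $F$ is contained in a bag.

The set $M$ is the interface to the part of the graph already treated. That $F$ touches no vertex of $C$ allows us to unite forests of pieces that meet only along their outer cycles. (L3) is used only for Theorem 2.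

**Proof of Theorem 1 from the Lemma.** Graphs with at most two vertices are trivial. A planar $G$ with $|V(G)|\ge3$ is a subgraph of a simple plane triangulation $G^+$. Apply the Lemma to $G^+$ with $C$ its outer triangle and $M=V(C)$, and restrict $F$ and the decomposition to $G$. Treewidth does not increase, and caterpillars break into caterpillars. $\square$

Sections 4 to 10 prove the Lemma by induction on the number of bounded faces of $R$. If there is one, then $R=C$ is a triangle, and $F=\emptyset$ with the single bag $V(C)$ will do. From now on there are at least two.

## 4. Splitting along short paths, and a ring that no short path splits well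

The natural first attempt is divide and conquer along short separators.

**Definition (cheap path).** A cheap path is a path in $R$ of length at most $4$, with distinct ends on $C$ and no internal vertex on $C$, that is not an edge of $C$. The two components of $C$ minus the ends (possibly empty) are its open arcs.

A cheap path has no edge in $C$. By (T3) and (T1) it divides $R$ into two near-triangulations that share exactly $P$, each with fewer bounded faces than $R$. Cheap paths exist: let $cc'\in E(C)$ and let $x$ be the third vertex of its bounded face. If $x\notin C$, take $cxc'$. If $x\in C$, one of $cx$, $c'x$ is a chord, since otherwise $C=cc'x$ and $R$ has only one bounded face.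

**Case 1: some cheap path $P$ has at most $9$ vertices of $M$ in each open arc $A_1,A_2$.** This step is where plain divide and conquer works. Let $R_1,R_2$ be the two sides and $M_i=(M\cap A_i)\cup V(P)$. Then $|M_i|\le 9+5=14$ and $M_i$ lies on the outer cycle of $R_i$. By induction we get $F_i$ and a decomposition of $R_i-F_i$. Put $F=F_1\cup F_2$.

Since $F_i$ touches no vertex of the outer cycle of $R_i$, and $V(R_1)\cap V(R_2)=V(P)$ lies on both outer cycles, $F_1$ and $F_2$ are vertex-disjoint and $F\cap E(R_i)=F_i$. Vertices of $C$ in $R_i$ lie on its outer cycle, so $F$ touches no vertex of $C$. This gives (L1).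

Take a new bag $M\cup V(P)$, of size at most $19$. We have $V(R_i)\cap(M\cup V(P))=M_i$. So by (D3), used twice, we may join the new bag to a bag containing $M_1$ of the first decomposition and to a bag containing $M_2$ of the second. Every edge of $R-F$ is in $R_1-F_1$ or $R_2-F_2$, so (L2) holds. Each bounded face of $R$ is a face of $R_1$ or $R_2$, and $F\cap E(R_i)=F_i$, so (L3) holds. Case 1 is done.

**Where this stops.** Take $R=\mathrm{Ring}(70,2)$ and let $M$ consist of the $14$ vertices $(0,5k)$. Every edge not at $z$ changes the index $i$ by at most one. A path from ring $0$ to $z$ has at least $3$ edges, so a path of length $\le4$ with both ends on ring $0$ avoids $z$. Hence the ends of a cheap path have cyclic distance at most $4$ on $C$, the short closed arc between them has at most $5$ vertices and contains at most one vertex of $M$, and the other open arc contains at least $13$. No cheap path is as Case 1 requires. Replacing $4$ by another length $L$ does not help: space $M$ at distance $L+1$ and take $\rho$ with $2(\rho+1)>L$. Also, the method so far never puts an edge into $F$, and with $F=\emptyset$ the Lemma would bound the treewidth of all planar graphs.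

**A second attempt.** One could cut along an unbalanced cheap path $P$ anyway and continue with the side containing most of $M$. That side must then carry its share of $M$, possibly all $14$ vertices, together with the five vertices of $P$, and $14+5=19>14$. The interface grows at every step.

So we must break up the big side by other means: a slit. To place it we choose $P$ extremal.

## 5. A cheap path with the smallest heavy side

**Case 2: Case 1 does not apply.** Every cheap path then has an open arc with at least $10$ vertices of $M$, which we call heavy; the other arc has at most $14-10=4$ and is called light. Let $\beta(P)$ be the side of $P$ bounded by $P$ and its heavy arc, and $\sigma(P)$ the other side.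

Choose a cheap path $P=p_0p_1\dots p_l$, with $c=p_0$ and $c'=p_l$, such that $B:=\beta(P)$ has the fewest bounded faces. Let $A$ be the closed heavy arc from $c$ to $c'$, $A^\circ=A-\{c,c'\}$, $Z=P\cup A$ the outer cycle of $B$, and $\sigma=\sigma(P)$. By (T2), applied to $C$ and $Z$, $V(B)\cap V(C)=V(A)$ and the edges of $C$ in $B$ are those of $A$. Also $B\cap\sigma=P$. Write $A[\cdot,\cdot]$ and $A(\cdot,\cdot)$ for closed and open subarcs of $A$. Picture $P$ at the bottom of $B$ and $A$ above it, $c$ on the left and $c'$ on the right.

The next five claims record what minimality says: $P$ cannot be pushed further into $B$.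

**Claim 1.** No path $P'\ne P$ of length $\le4$ from $c$ to $c'$ in $B$ is internally disjoint from $C$.

*Proof.* If $P'$ were an edge of $C$, it would be an edge of $A$, so $A$ would be that edge; but $A^\circ\neq\emptyset$. So $P'$ is cheap with the same open arcs as $P$, and $\beta(P')=\mathrm{Int}(P'\cup A)\subseteq B$ by (T2). Some edge of $P$ is not in $P'\cup A$, because $P$ has no edge in $C$ and $P\not\subseteq P'$. This edge lies on $Z$, so by (T2) $\beta(P')$ has fewer bounded faces than $B$, a contradiction. $\square$

**Claim 2.** There is no $x\in A^\circ$ with paths $P_1$ from $c$ to $x$ and $P_2$ from $x$ to $c'$ in $B$, both of length $\le4$ and internally disjoint from $C$.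

*Proof.* Suppose there is. If $P_1$ is an edge of $C$, it is an edge of $A$ and $A(c,x)=\emptyset$. Otherwise $P_1$ is cheap, and $A(c,x)$ is one of its open arcs. If this arc were heavy, then $\beta(P_1)=\mathrm{Int}(P_1\cup A[c,x])\subseteq B$; the edge of $A$ at $c'$ lies on $Z$ but not on $P_1\cup A[c,x]$, so by (T2) $\beta(P_1)$ has fewer bounded faces than $B$, a contradiction. So $|M\cap A(c,x)|\le4$ in every case, and likewise $|M\cap A(x,c')|\le4$. Then $|M\cap A^\circ|\le 4+1+4=9$, contradicting that $A^\circ$ is heavy. $\square$

**Claim 3.** For each edge $p_ip_{i+1}$, the third vertex $x$ of its bounded face in $B$ is not on $Z$. Moreover $l=4$.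

*Proof.* If $x\in A^\circ$, the paths $p_0\dots p_ix$ and $xp_{i+1}\dots p_l$ have length at most $l\le4$ and contradict Claim 2. If $x\in V(P)$, the edge $xp_i$ or $xp_{i+1}$ short-cuts $P$ (use $p_ix$ if $x$ comes after $p_{i+1}$, and $xp_{i+1}$ if $x$ comes before $p_i$), contradicting Claim 1. So $x\notin Z$, hence $x\notin C$. If $l\le3$, the path $p_0\dots p_ixp_{i+1}\dots p_l$ has length at most $4$ and contradicts Claim 1. $\square$

From now on $P=c\,p_1\,h\,p_3\,c'$. The middle vertex $h$ is far from $A$:

**Claim 4.** In $B$, $h$ has no neighbour in $A$.

*Proof.* A neighbour $x\in A^\circ$ gives $cp_1hx$ and $xhp_3c'$, contradicting Claim 2. Neighbour $c$ gives $chp_3c'$, and neighbour $c'$ gives $cp_1hc'$, contradicting Claim 1. $\square$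

Let $J$ be the set of vertices of $B$ that are not on $Z$ and have no neighbour in $A$. Let $u_1$ be the third vertex of the bounded face of $B$ at $hp_1$.

**Claim 5.** $u_1\in J$.

*Proof.* By Claim 3, $u_1\notin Z$. A neighbour $x\in A^\circ$ of $u_1$ gives $cp_1hu_1x$ and $xu_1hp_3c'$, of length $4$, contradicting Claim 2. Neighbour $c$ gives $cu_1hp_3c'$, and neighbour $c'$ gives $cp_1hu_1c'$, contradicting Claim 1. $\square$

Claim 5 uses the length bound $4$ fully, with $h$ in the middle of $P$.

## 6. The block at the middle vertex and the edges that leave it

This section finds the region around which the slit will run. Let $H=B[J\cup\{h\}]$ and let $D$ be the block of $H$ containing the edge $hu_1$. Then $V(D)\cap V(Z)=\{h\}$, no vertex of $D$ has a neighbour in $A$, $D$ is an induced subgraph of $B$, and $D$ is $K_2$ or 2-connected. The maximality of a block gives the property for which $D$ was chosen: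

(M) If $X\subseteq J\setminus V(D)$ and $B[X]$ is connected, then at most one vertex of $D$ has a neighbour in $X$.

Otherwise a path through $X$ with distinct ends in $D$ could be added to $D$, giving a larger 2-connected subgraph of $H$.

**Step 1: if $D$ is 2-connected, it is a near-triangulation.** We need this to apply induction to $D$. Let $C_D$ be the outer cycle of $D$. Since $h$ is on the outer face of $B$, $h\in C_D$. By (T2) the vertices of $Z$ in the closed disc of $C_D$ lie on $C_D$, so $h$ is the only one, and $h\notin A$. Hence a vertex of $B$ strictly inside $C_D$ is not on $Z$, and its neighbours lie in the closed disc of $C_D$, which contains no vertex of $A$; so it is in $J$. Thus $\mathrm{Int}(C_D)$, taken in $B$, is a 2-connected subgraph of $H$ containing $D$, and $D=\mathrm{Int}(C_D)$ by maximality. The edge $hu_1$ is on $C_D$, since its face $hp_1u_1$ is not inside $C_D$ (as $p_1\in Z$, $p_1\ne h$).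

Let $d_0=h,\ d_1=u_1,\ \dots,\ d_t,\ d_{t+1}=h$ be the boundary walk of $D$: once around $C_D$, or $h,u_1,h$ with $t=1$ if $D=K_2$. Here $d_1,\dots,d_{t+1}$ are distinct. No edge of $D$ is on $Z$.

**Step 2: orientation.** The aim is to know on which side of the walk the outside of $D$ lies. The outer face of $B$ has exactly one angle at $h$, between $hp_3$ and $hp_1$. After a reflection, the edges at $h$, in clockwise order starting just after this angle, are $hp_1,hu_1,\dots,hp_3$; the second is $hu_1$ because $hp_1u_1$ is a face.

Suppose $D$ is 2-connected. The interior angle of $C_D$ at $h$ does not contain the outer-face angle, so it runs clockwise from $hd_1$ to $hd_t$. Hence by (T4) at every $d_i$ with $1\le i\le t$ the interior angle runs clockwise from $d_id_{i+1}$ to $d_id_{i-1}$: walking along $d_0d_1\dots$, one has $D$ on the right and the outside on the left. Let $E_D$ be the set of edges of $B$ between $V(D)$ and $V(B)\setminus V(D)$. As $D=\mathrm{Int}(C_D)$ is induced, the edges of $E_D$ at $d_i$, $1\le i\le t$, are exactly those strictly between $d_id_{i-1}$ and $d_id_{i+1}$ in clockwise order, and the edges of $E_D$ at $h$ are those strictly between $hd_t$ and $hd_1$ in clockwise order.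 Vertices strictly inside $C_D$ have no edges in $E_D$. If $D=K_2$, the edges of $E_D$ at $u_1$ are all edges at $u_1$ except $u_1h$, and similarly at $h$.

**Step 3: the list.** We now list $E_D$ in the order in which one meets it when walking around $D$. First comes $hp_1$, listed at $d_0$. Then, for $i=1,\dots,t$, come the edges of $E_D$ at $d_i$ in clockwise order, starting after $d_id_{i-1}$. Last, listed at $d_{t+1}=h$, come the edges at $h$ clockwise after $hd_t$ up to $hp_3$. Every edge of $E_D$ occurs exactly once. Call the list $e_1,\dots,e_N$; so $e_1=hp_1$ and $e_N=hp_3$. Let $y_i\notin V(D)$ be the end of $e_i$ outside $D$.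

**Step 4: consecutive edges share a triangle.** This shows that the list crosses a strip of triangles. For $0\le i\le t$ consider the face of $B$ at $d_id_{i+1}$ outside $D$, that is, on the left of the walk. (For $D=K_2$ these are the two faces at $hu_1$, the one with $i=0$ being $hp_1u_1$.) It is bounded, since $d_id_{i+1}\notin Z$, so it is a triangle $d_id_{i+1}y$. Here $y\notin D$: otherwise the triangle is a cycle of the induced subgraph $D$, impossible for $K_2$, and in the other case the face would lie inside $C_D$. In the rotation at $d_i$ this face sits just before $d_id_{i+1}$, so $d_iy$ is the last edge listed at $d_i$; in the rotation at $d_{i+1}$ it sits just after $d_{i+1}d_i$, so $d_{i+1}y$ is the first edge listed at $d_{i+1}$. In particular, each of $d_0,\dots,d_{t+1}$ has a listed edge.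

Two consecutive edges listed at the same $d_a$ are consecutive in the rotation at $d_a$. The angle between them is not an outer-face angle: $h$ is the only vertex of $D$ on $Z$, and the outer-face angle at $h$ comes after $e_N$ and before $e_1$. So for $1\le i<N$ the edges $e_i,e_{i+1}$ lie on a common bounded triangular face $f_i$, and one of the following holds.

* D-step: $y_i=y_{i+1}$, the $D$-end moves from some $d_a$ to $d_{a+1}$, and the third edge of $f_i$ is $d_ad_{a+1}$.
* y-step: the $D$-end stays the same, $y_i\neq y_{i+1}$, and the third edge of $f_i$ is $y_iy_{i+1}$.

Moreover:

(S1) For $2\le i\le N-1$ the two faces at $e_i$ are $f_{i-1}$ and $f_i$: they occupy the angles just before and just after $e_i$ at its $D$-end.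

(S2) For $0\le a\le t$ the face outside $D$ at $d_ad_{a+1}$ is the $f_i$ of the D-step from $d_a$ to $d_{a+1}$.

**Two local pictures.** Suppose first that $D=K_2$, that $h$ has neighbours $p_1,u_1,p_3$ in $B$, and that $u_1$ has neighbours $h,p_1,w,p_3$ in clockwise order. The list is $hp_1,\,u_1p_1,\,u_1w,\,u_1p_3,\,hp_3$, with steps D, y, y, D. The edges other than the first and last form a star. Here $w$ has only one neighbour in $D$. Suppose next that $D$ is a triangle $hd_1d_2$ and the list is $hp_1,\,d_1p_1,\,d_1w,\,d_2w,\,d_2p_3,\,hp_3$, with steps D, y, D, y, D. Without its first and last edge the list is the path $p_1d_1wd_2p_3$. Now $w$ has two neighbours in $D$, so $w\notin J$ by (M); being off $Z$, it must have a neighbour in $A$.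

## 7. An outside vertex occupies one interval of the list

If an outside vertex appeared twice in the list with other vertices in between, the edges of the slit might contain a cycle. This is excluded next.

**Claim 6.** If $y_i=y_j=y$ with $i<j$, then $y_k=y$ for all $i\le k\le j$.

*Proof.* Let $e_i$ be listed at $d_a$ and $e_j$ at $d_b$. As $e_i\ne e_j$ share the end $y$, $d_a\ne d_b$ as vertices. So $0\le a<b\le t+1$ and $(a,b)\ne(0,t+1)$. By (M) with $X=\{y\}$ we get $y\notin J$. Also $y\notin A$, since $D$ has no neighbours in $A$.

**Step 1: a cycle and its left side.** We set up the region in which an intermediate $y_k$ would have to lie. Let $\Gamma$ be the cycle $y\,d_a\,d_{a+1}\dots d_b\,y$; its vertices are distinct because $(a,b)\neq(0,t+1)$. Let $\Omega$ be the open side of $\Gamma$ that at $d_m$ occupies the angle running clockwise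

* from $d_md_{m-1}$ to $d_md_{m+1}$ if $a<m<b$,
* from $e_i$ to $d_ad_{a+1}$ if $m=a$,
* from $d_bd_{b-1}$ to $e_j$ if $m=b$.

These sectors run clockwise from the incoming to the outgoing edge of $\Gamma$, so by (T4) they lie on one side. By the definition of the list, the edges of $B$ leaving $d_a,\dots,d_b$ into $\Omega$ are exactly $e_{i+1},\dots,e_{j-1}$: at $d_a$ those listed after $e_i$ (none if $a=0$, since $hp_1$ and $hd_1$ are consecutive at $h$), at $d_m$ with $a<m<b$ all listed there, at $d_b$ those listed before $e_j$.

**Step 2: $D$ does not meet $\Omega$.** By Step 1 no edge of $D$ leaves a vertex of $V(\Gamma)\cap V(D)=\{d_a,\dots,d_b\}$ into $\Omega$, since $e_{i+1},\dots,e_{j-1}$ are not in $D$. A vertex of $D$ in $\Omega$ would be joined by a path in the connected graph $D$ to $\{d_a,\dots,d_b\}$, and this path would contain such an edge. An edge of $D$ in $\Omega$ with both ends on $\Gamma$ would also be such an edge.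

**Step 3: the outer face $O$ of $B$ is not in $\Omega$.** This keeps $Z$ out of $\Omega$. The connected set $O$ is disjoint from $\Gamma$, so it lies on one side. If $h\notin\Gamma$, then $h\notin\Omega\cup\Gamma$ by Step 2; as $h$ is on the boundary of $O$, $O$ is on the other side. If $h\in\Gamma$, then either $a=0$, $e_i=e_1$, and $\Omega$ occupies at $h$ the angle from $hp_1$ to $hd_1$; or $b=t+1$ and $\Omega$ occupies at $h$ the angle from $hd_t$ clockwise to $e_j$. Neither contains the angle of $O$ from $e_N$ to $e_1$. So $O\cap\Omega=\emptyset$; as $\Omega$ is open it is disjoint from the closure of $O$, hence from $Z$.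

**Step 4: $\Omega$ contains no vertex of $B$.** By Step 3 a vertex of $B$ in $\Omega$ is off $Z$, and its neighbours lie in $\Omega\cup\Gamma$. No vertex of $A$ is in $\Omega$, and none is in $V(\Gamma)\subseteq V(D)\cup\{y\}$. So every vertex of $B$ in $\Omega$ is in $J$, and not in $D$ by Step 2. Let $X$ be the vertex set of a component of the subgraph of $B$ induced by the vertices in $\Omega$. Then $N_B(X)\subseteq V(D)\cup\{y\}$, and (M) gives $|N_B(X)|\le2$. Now add to $B$ a vertex $z$ in $O$ joined to all of $Z$. The result is a simple triangulation with at least $4$ vertices, and such a triangulation is 3-connected. Since $X\cap Z=\emptyset$, the at most two vertices of $N_B(X)$ separate $X$ from $z$ in it, a contradiction.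

**Step 5: conclusion.** By Step 4 every edge of $B$ in $\Omega$ has both ends on $\Gamma$. Not both ends are in $D$, because $D$ is induced and does not meet $\Omega$. So each such edge ends at $y$. The edges $e_{i+1},\dots,e_{j-1}$ lie in $\Omega$, so $y_k=y$ for $i<k<j$. $\square$

## 8. The slit and the path around it

**Step 1: the slit is a caterpillar.** Put $F_P=\{e_2,\dots,e_{N-1}\}$. This is the part of $F$ that we add by hand. In the sequence $e_2,\dots,e_N$ each edge shares an end with its predecessor, and its other end is an end of no earlier edge of this sequence. For D-steps this holds because $e_2,\dots,e_N$ are listed at $d_1,\dots,d_{t+1}$, which are distinct; for y-steps it holds by Claim 6, because a return to an earlier $y$ would force $y_i=y_{i+1}$. So $F_P$ is the edge set of a tree, and the edges of $F_P$ at any vertex form an interval of the sequence.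

Suppose $e_k$ joins two non-leaves of $F_P$. The intervals of its two ends have length at least $2$ and meet only in $k$, since the graph is simple. If $k$ were interior to one of them, the other would contain $k-1$ or $k+1$ as well, and they would meet twice. So $k$ is an endpoint of both, and it is the first of one and the last of the other. Hence an edge from a non-leaf $v$ to another non-leaf is the first or the last edge of the interval of $v$, and $v$ has at most two non-leaf neighbours. The non-leaves of the tree thus induce a path, and $F_P$ is a caterpillar.

The first step is the D-step with face $f_1=hp_1u_1$, so $e_2=u_1p_1$. Since $e_2=u_1p_1$ and $e_N=hp_3$ are disjoint edges ($u_1\notin Z$) while consecutive edges share an end, $N\ge4$.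

**Step 2: the outside ends form a path.** This path will bound what remains of $B$. Let $w_0=p_1,w_1,\dots,w_q=p_3$ be the distinct values of $y_1,\dots,y_N$ in order. By Claim 6 and the y-steps they form a path $W$ in $B$. We have $V(W)\cap V(D)=\emptyset$ and $V(W)\cap V(A)=\emptyset$, so $V(W)\cap V(Z)=\{p_1,p_3\}$; and $p_1p_3\notin E(Z)$. By (T3), $W$ divides $B$ into $\mathrm{Int}(\Theta)$ and $B'=\mathrm{Int}(Z')$, where
$$\Theta=W\cup p_3hp_1,\qquad Z'=A\cup cp_1\cup W\cup p_3c'.$$

**Claim 7.** $V(D)\cap V(B')=\emptyset$, and
$$V(B')=V(B)\setminus V(D),\qquad E(B)=E(D)\cup E_D\cup E(B').\tag{1}$$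

*Proof.* The point is that between $D$ and $W$ there is nothing but the strip $f_1,\dots,f_{N-1}$. Since $h\in Z\setminus Z'$, (T2) gives $h\notin B'$. So $f_1$, which is incident with $h$, lies inside $\Theta$. Hence $u_1$, which is not on $\Theta$, lies strictly inside $\Theta$. The graph $D-h$ is connected and disjoint from $W\cup Z$, so all of it lies strictly inside $\Theta$. Thus $V(D)\cap V(B')=\emptyset$, and every bounded face of $B$ incident with a vertex of $D$ lies inside $\Theta$.

Let $S$ be the set consisting of $f_1,\dots,f_{N-1}$ and the bounded faces of $D$. All lie inside $\Theta$. The edges of $f_i$ are $e_i$, $e_{i+1}$ and an edge of $W$ or of the boundary of $D$; the edges $e_1,e_N$ and those of $W$ are on $\Theta$. If an edge of a face of $S$ is not on $\Theta$, then both its faces are in $S$: for $e_2,\dots,e_{N-1}$ by (S1), for boundary edges of $D$ by (S2), and for other edges of $D$ because both faces are faces of $D$. So within the open disc of $\Theta$ minus the vertices, the union of the closures of the faces of $S$ is both closed and open. This space is connected, so $S$ is the set of all faces inside $\Theta$. Every vertex or edge of $\mathrm{Int}(\Theta)$ is incident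 with a face inside $\Theta$. Hence every such edge is in $D$, $W$ or $E_D$, and every such vertex is in $D$ or $W$. As $W\subseteq B'$ and $B=\mathrm{Int}(\Theta)\cup B'$, (1) follows. $\square$

Deleting $F_P$ leaves only $hp_1$ and $hp_3$ as edges between $D$ and the rest of $B$. It remains to treat $B'$, whose outer cycle $Z'$ contains $A$ and possibly all of $M$.

## 9. Cutting the outer part into pieces that see few vertices of $M$

**Step 1: the cutting edges.** Let $p_1=a_0,a_1,\dots,a_s=p_3$ be, in order along $W$, the two ends of $W$ together with all $w_i$ that have a neighbour in $A$. All other $w_i$ are off $Z$ and have no neighbour in $A$, so they are in $J\setminus V(D)$. Put $c_0=c$, $c_s=c'$, and for $0<j<s$ choose a neighbour $c_j\in A$ of $a_j$. By (1) the edges $a_jc_j$ lie in $B'$. For $0<j<s$ they are chords of $Z'$, since the only edges of $Z'$ between $W$ and $A$ are $cp_1$ and $p_3c'$.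

**Step 2: the $c_j$ are weakly monotone along $A$ from $c$ to $c'$.** This makes the pieces well defined. For pairs involving $c_0$ or $c_s$ it is trivial. If $0<i<j<s$ and $c_j$ came strictly before $c_i$, the cyclic order on $Z'$ would be $c_j,c_i,a_j,a_i$, and the disjoint chords $a_ic_i$ and $a_jc_j$ would have interleaved ends, contradicting (T3).

**Step 3: the pieces.** For $1\le j\le s$ let
$$Z_j=W[a_{j-1},a_j]\cup a_jc_j\cup A[c_{j-1},c_j]\cup c_{j-1}a_{j-1},\qquad R_j=\mathrm{Int}(Z_j).$$
We claim that $B'=\bigcup_jR_j$ and that the discs of the $Z_j$ have disjoint interiors. Let $Z_j^+=W[a_j,p_3]\cup p_3c'\cup A[c_j,c']\cup c_ja_j$ for $0\le j<s$, so that $Z_0^+=Z'$ and $Z_{s-1}^+=Z_s$. Suppose $1\le j\le s-1$ and that the chords $a_jc_j,\dots,a_{s-1}c_{s-1}$ all lie in the closed disc of $Z_{j-1}^+$; for $j=1$ this holds. Then $a_jc_j$ is a chord of $Z_{j-1}^+$, and by (T3) it splits that disc into the discs of $Z_j$ and $Z_j^+$, which meet in the edge $a_jc_j$. For $i>j$ the edge $a_ic_i$ lies in one of these two discs, and its end $a_i$ is on $Z_j^+$ and not on $a_jc_j$, so it lies in the disc of $Z_j^+$. Continuing in this way we cut off $Z_1,Z_2,\dots,Z_{s-1}$ and are left with $Z_s$,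 as claimed.

By (T2), applied to $Z'$ and $Z_j$,
$$V(R_j)\cap V(W)=V(W[a_{j-1},a_j]),\qquad V(R_j)\cap V(A)=V(A[c_{j-1},c_j]).\tag{2}$$
Common vertices of $R_i$ and $R_j$ with $i<j$ lie on $Z_i\cap Z_j$, because the interiors are disjoint. So they are among $a_i$ (only if $j=i+1$) and $c_i$ (only if $c_i=c_{j-1}$).

**Claim 8.** $|M\cap A(c_{j-1},c_j)|\le4$ for $1\le j\le s$.

*Proof.* This is where (M), the number $4$ and the minimality of $B$ come together. If $c_{j-1}=c_j$, the open arc is empty. Suppose $c_{j-1}\ne c_j$.

Both $w_i$ and $w_{i+1}$ are adjacent to the $D$-end of the y-step from $w_i$ to $w_{i+1}$. A vertex of $W$ strictly between $a_{j-1}$ and $a_j$ is in $J\setminus V(D)$, so by (M) it has only one neighbour in $D$. Hence successive y-steps between $a_{j-1}$ and $a_j$ have the same $D$-end, so all of them have the same $D$-end $d$, and $d$ is adjacent to $a_{j-1}$ and to $a_j$. Therefore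
$$P_j=c_{j-1}\,a_{j-1}\,d\,a_j\,c_j$$
is a path of length $4$ in $B$ with distinct ends on $C$. Its internal vertices are in $D\cup W$, which is disjoint from $A$ and so from $C$. Thus $P_j$ is cheap.

Suppose $A(c_{j-1},c_j)$ is heavy. Then $\beta(P_j)=\mathrm{Int}(P_j\cup A[c_{j-1},c_j])\subseteq B$. By the choice of $P$, $\beta(P_j)$ does not have fewer bounded faces than $B$, so by (T2) every edge of $Z$ lies on $P_j\cup A[c_{j-1},c_j]$. In particular $hp_1\in E(P_j)$. As $p_1=a_0\in W$ and $h\notin W$, we get $j=1$, and $hp_1$ is $ca_0$ or $da_0$; as $h\neq c$, we get $d=h$. But the first y-step, leaving $w_0=p_1$, goes from some $e_k=dp_1$ to $e_{k+1}=dw_1$, and $k\ge2$ since $e_2=u_1p_1$. So $dp_1=e_k\ne e_1=hp_1$ and $d\neq h$, a contradiction. Hence the arc is light. $\square$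

## 10. Assembling the forest and the tree-decomposition

**Step 1: the recursive calls.** We list the pieces with their interfaces. Let $x$ be the third vertex of $f_{N-1}$, the face containing $h$ and $p_3$. Then $x=d_t$ (if the last step is a D-step) or $x=y_{N-1}=w_{q-1}$ (if it is a y-step). Apply induction to

* $\sigma$, with $M_\sigma=(M\cap\text{light open arc of }P)\cup V(P)$, where $|M_\sigma|\le 4+5=9$;
* $D$, if it is 2-connected, with $M_D=V(D)\cap\{h,u_1,x\}\subseteq V(C_D)$; if $D=K_2$, use instead $F_D=\emptyset$ and the single bag $M_D=\{h,u_1\}$;
* $R_j$ for $1\le j\le s$, with $M_j=(M\cap A(c_{j-1},c_j))\cup\{a_{j-1},c_{j-1},a_j,c_j\}$, adding also $x$ to $M_s$ if $x\in W$.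

By Claim 8, $|M_j|\le 4+4+1=9$. Also $M_j\subseteq V(Z_j)$; for $j=s$ note that $w_{q-1}\in W[a_{s-1},a_s]$. All these graphs have fewer bounded faces than $R$: the faces of $R_j$ and $D$ are bounded faces of $B$, and those of $\sigma$ are the bounded faces of $R$ not in $B$. Write $F_\sigma,F_D,F_1,\dots,F_s$ for the resulting forests and put
$$F=F_P\cup F_\sigma\cup F_D\cup\bigcup_jF_j.$$
By a piece $T$ we mean one of $\sigma,D,R_1,\dots,R_s$, and we write $F_{R_j}=F_j$ and $M_{R_j}=M_j$.

**Step 2: (L1), the forest.** We show that the parts of $F$ are pairwise vertex-disjoint. $F_\sigma$, $F_D$, $F_j$ touch only vertices of $\sigma$, $D$, $R_j$ not on the respective outer cycle, and $F_P$ touches only vertices of $W$ and of the boundary of $D$. All parts except $F_\sigma$ lie in $B$, and $V(\sigma)\cap V(B)=V(P)$ is on the outer cycle of $\sigma$, so $F_\sigma$ is disjoint from the rest. Since $V(D)\cap V(R_j)=\emptyset$, $F_D$ and $F_j$ are disjoint, and $F_D$ avoids the boundary of $D$, so it is disjoint from $F_P$. Since $V(R_i)\cap V(R_j)\subseteq V(Z_i)\cap V(Z_j)$, the $F_j$ are pairwise disjoint; since $V(W)\cap V(R_j)\subseteq V(Z_j)$, they are disjoint from $F_P$. So $F$ is a forest whose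 components are caterpillars.

No part touches $C$: $V(\sigma)\cap V(C)$ is on the outer cycle of $\sigma$, $V(R_j)\cap V(C)=V(A[c_{j-1},c_j])\subseteq V(Z_j)$, and $D\cup W$ has no vertex on $C$. This proves (L1).

For later use we show
$$F\cap E(T)=F_T\quad\text{for each piece }T.\tag{3}$$
The other recursive forests touch no vertex of $T$. We have seen this except for $T=\sigma$ and the forests $F_D,F_j$. There $V(\sigma)\cap V(B)=V(P)$, where $h$ is the only vertex of $P$ in $D$ and lies on its boundary, and the vertices of $P$ in $R_j$ are among $c,p_1,p_3,c'$, which lie on $Z'$ and hence on $Z_j$ by (T2). The edges of $F_P$ have exactly one end in $D$, so none is in $D$ or in $R_j$. An edge of $F_P$ in $\sigma$ would be in $E_D\cap E(P)=\{e_1,e_N\}$, and these were excluded from $F_P$.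

**Step 3: (L2), the tree-decomposition.** We now attach the pieces to a path of bags. Let
$$U_j=M\cup V(P)\cup\{u_1,x\}\cup\{a_{j-1},c_{j-1},a_j,c_j\},\qquad |U_j|\le14+5+2+4=25,$$
and let $U=\bigcup_jU_j$. Take the path of bags $U_1,\dots,U_s$. Join a bag containing $M_j$ in the decomposition of $R_j-F_j$ to $U_j$, and bags containing $M_\sigma$ and $M_D$ in those of $\sigma-F_\sigma$ and $D-F_D$ to $U_1$. Note $M_j\subseteq U_j$ and $M_\sigma,M_D\subseteq U_1$.

Edges: by (1) each edge of $R$ is in $\sigma$, in $D$, in some $R_j$, or in $E_D$; and $E_D\setminus F_P=\{e_1,e_N\}\subseteq E(P)\subseteq E(\sigma)$. So each edge of $R-F$ is in $T-F_T$ for some piece $T$ and hence in a bag. Each vertex of $R$ is in a piece.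

Vertices: each vertex of $U$ lies in a contiguous set of the $U_j$. This is clear for $M\cup V(P)\cup\{u_1,x\}$; it holds for $a_j$, which lies in $U_j$ and $U_{j+1}$; and it holds for the $c_j$ because by monotonicity the indices with a given value of $c_j$ form an interval. So the path is a tree-decomposition of the edgeless graph on $U$. By (D3) we may attach the pieces one after another, provided that

* ($\alpha$) $V(T)\cap U\subseteq M_T$ for each piece $T$;
* ($\beta$) $V(T)\cap V(T')\subseteq U$ for different pieces $T,T'$.

Indeed, by ($\beta$) and ($\alpha$) the vertices that $T$ shares with $U$ and the pieces attached before lie in $M_T$, which is contained in the two bags to be joined.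

($\alpha$) for $\sigma$: $V(\sigma)\cap V(B)=V(P)\subseteq M_\sigma$, which covers $u_1,x$ and all $a_i,c_i$, since these are in $B$; and $M\cap V(\sigma)\subseteq M_\sigma$.

($\alpha$) for $D$: $M\cap V(D)=\emptyset$, $V(P)\cap V(D)=\{h\}$, $a_i,c_i\notin V(D)$, and $h,u_1$, and $x$ if it is in $D$, are in $M_D$.

($\alpha$) for $R_j$: by (2), $M\cap V(R_j)\subseteq V(A[c_{j-1},c_j])$, so it is contained in $M_j$. Next, $h,u_1\notin V(R_j)$ as they are in $D$. By (2) the only $a_i$ in $R_j$ are $a_{j-1}$ and $a_j$; this includes $p_1=a_0$ and $p_3=a_s$. By monotonicity any $c_i$ in $A[c_{j-1},c_j]$ equals $c_{j-1}$ or $c_j$; this includes $c=c_0$ and $c'=c_s$. Finally, if $x\in V(R_j)$, then $x\notin D$, so $x=w_{q-1}$, and either $j=s$ and $x\in M_s$ by definition, or $j=s-1$ and $x=a_{s-1}\in M_{s-1}$.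

($\beta$): $V(\sigma)\cap V(T')\subseteq V(P)$ for the other pieces $T'$; $V(D)\cap V(R_j)=\emptyset$; and $V(R_i)\cap V(R_j)\subseteq\{a_i,c_i\}$ for $i<j$.

So this is a tree-decomposition of $R-F$ of width at most $24$, and $M\subseteq U_1$. This proves (L2).

**Step 4: (L3), the triangles.** The bounded faces of $R$ inside $\sigma$, $D$ or $R_j$ are fine by induction and (3). The remaining bounded faces are $f_1,\dots,f_{N-1}$. The third edge of $f_k$, other than $e_k$ and $e_{k+1}$, is on the boundary of $D$ or on $W\subseteq\bigcup_jZ_j$, hence by (3) not in $F$. So for $2\le k\le N-2$ the face $f_k$ has exactly two edges in $F$, namely $e_k$ and $e_{k+1}$. The two end faces $f_1=\{h,p_1,u_1\}$ and $f_{N-1}=\{h,p_3,x\}$ are contained in $U_1$; this is why $u_1$ and $x$ were put into the bags. The Lemma is proved, and with it Theorem 1. $\blacksquare$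

## 11. Graphs without a $K_5$ minor

**Theorem 2.** Every $K_5$-minor-free graph is a partial $(24,1)$-tree.

The proof pastes decompositions along cliques $K$. If $K$ is in a bag, (D3) does it. If $K$ is not in a bag, then the forest has destroyed an edge of $K$, and (L3) tells us exactly how.

**Step 1: pieces.** We bring $G$ into a form to which the Lemma applies. Adding edges only makes the task harder, so we may assume that $G$ is edge-maximal without a $K_5$ minor; graphs with fewer than $4$ vertices are trivial. By Wagner's theorem (Diestel, *Graph Theory*, Thm 7.3.4), $G$ is obtained recursively by pasting along $K_2$'s and triangles from plane triangulations and copies of the Wagner graph $V_8$, a graph on eight vertices. A plane triangulation with a separating triangle is itself pasted from two smaller ones along it, so we may assume that every triangle of each plane piece bounds a face.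

A clique of a pasted graph lies in one of the two parts. So, by induction, the pieces are the parts of a tree-decomposition of $G$ whose adhesion sets are cliques of size $2$ or $3$: to paste along $K$, join a piece containing $K$ on one side to a piece containing $K$ on the other. Hence the pieces can be ordered $Q_1,Q_2,\dots$ such that, with $G_i=Q_1\cup\dots\cup Q_i$, the intersection $K=Q_{i+1}\cap G_i$ is a clique with $2\le|K|\le3$. Every triangle of $G_{i+1}$ lies in $G_i$ or in $Q_{i+1}$.

**Step 2: two facts about a piece.** Let $Q$ be a piece and $K\subseteq Q$ a clique with $2\le|K|\le3$. The first fact serves when $K$ is in a bag, the second when it is not.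

(A) There is a forest $F_Q\subseteq E(Q)$ touching no vertex of $K$, and a decomposition of $Q-F_Q$ of width $\le24$ with a bag containing $K$, such that every triangle of $Q$ with exactly one edge in $F_Q$ is in a bag.

(B) For each $v\in K$ there is a forest $F'\subseteq E(Q-v)$ touching no vertex of $N_Q(v)$, and a decomposition of $(Q-v)-F'$ of width $\le24$ with a bag containing $K-v$, such that every triangle of $Q-v$ with exactly one edge in $F'$ is in a bag.

For $V_8$ and $K_3$ use empty forests and a single bag. Now let $Q$ be a triangulation with at least $4$ vertices.

For (A), $K$ lies in a triangle $T$ bounding a face. Embed $Q$ with $T$ bounding the outer face and apply the Lemma with $C=T$ and $M=V(K)$. All other triangles of $Q$ bound bounded faces, so (L3) covers them, and $T$ has no edge in $F_Q$.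

For (B), the neighbours of $v$ form a cycle $C_v$. As $Q$ is 3-connected, $Q-v$, drawn with $v$ in its outer face, is a near-triangulation with outer cycle $C_v$. Apply the Lemma with $M=V(K-v)$. By (L1), $F'$ touches no vertex of $C_v$. A triangle avoiding $v$ bounds a face of $Q$ not incident with $v$, that is, a bounded face of $Q-v$, so (L3) covers it.

**Step 3: induction.** We construct forests $F_i\subseteq E(G_i)$ and decompositions of $G_i-F_i$ of width $\le24$ such that

(★) every triangle of $G_i$ with exactly one edge in $F_i$ is in a bag.

Start with (A) for $Q_1$ and any clique of size $2$ in it. Given $i$, let $Q=Q_{i+1}$ and $K=Q\cap G_i$.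

**Step 3a: $K$ is in a bag of the decomposition of $G_i-F_i$.** Use (A), put $F_{i+1}=F_i\cup F_Q$, and join the decompositions at bags containing $K$. As $F_Q$ touches no vertex of $K$, it is vertex-disjoint from $G_i$; so $F_{i+1}$ is a forest and $F_{i+1}\cap E(G_i)=F_i$. Triangles of $G_i$ (including $K$, if $|K|=3$) satisfy (★). Let $T\neq K$ be a triangle of $Q$. If $T$ shares an edge with $K$, then every edge of $T$ has an end in $K$, so $T\subseteq Q-F_Q$, and $T$ is in a bag by (D2). Otherwise $F_{i+1}\cap E(T)=F_Q\cap E(T)$, and (A) applies.

**Step 3b: $K$ is in no bag.** By (D2) a clique of $G_i-F_i$ is always in a bag, so $K$ has an edge in $F_i$. If $|K|=2$, its edge is in $F_i$; let $v$ be either end. If $|K|=3$, then not exactly one edge of $K$ is in $F_i$, by (★), and not all three, since $F_i$ is a forest; so exactly two are, and we let $v$ be their common end. In both cases all edges from $v$ to $K-v$ are in $F_i$, while $K-v$ is a clique of $G_i-F_i$ and so is in a bag. Take $F'$ from (B) and put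
$$F_{i+1}=F_i\cup\{vy:\ y\in N_Q(v)\setminus V(K)\}\cup F'.$$
$F'$ touches neither $v$ nor $N_Q(v)\supseteq V(K-v)$. So we have added to $F_i$ new leaves at $v$ and a forest vertex-disjoint from everything else; $F_{i+1}$ is a forest and $F_{i+1}\cap E(G_i)=F_i$. All edges of $Q$ at $v$ are in $F_{i+1}$. So joining the decompositions of $G_i-F_i$ and $(Q-v)-F'$ at bags containing $K-v=G_i\cap(Q-v)$ gives a decomposition of $G_{i+1}-F_{i+1}$.

It remains to check (★). Triangles of $G_i$ are fine. Triangles of $Q$ through $v$ have at least two edges in $F_{i+1}$. For a triangle $T\subseteq Q-v$ we have $F_{i+1}\cap E(T)=F'\cap E(T)$, since the edge of $K-v$, if there is one, is not in $F_i$; so (B) applies. $\blacksquare$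

Consequently, if deleting $a$ vertices from $G$ leaves a $K_5$-minor-free graph, then $G$ is a partial $(24+a,1)$-tree: put the $a$ vertices into all bags.

## 12. Why the forest cannot have small degrees or small components

**Proposition 3.** Let $\Delta,k,b\ge1$.

* (a) There is a planar $G$ with $\operatorname{tw}(G-F)>k$ for every $F\subseteq E(G)$ of maximum degree $\le\Delta$.
* (b) There is a planar $G$ of maximum degree $\le6$ with $\operatorname{tw}(G-F)>k$ for every $F\subseteq E(G)$ all of whose components have at most $b$ vertices.
* (c) No planar triangulation on $n\ge5$ vertices is a partial $(1,1)$-tree.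

So neither the degrees nor the component sizes of the forest can be bounded. Nor can the diameters of its components: in a graph of maximum degree $\le6$ a component of diameter at most $\delta$ has at most $1+6+\dots+6^\delta$ vertices, so (b) applies.

**Crosses force treewidth.** The lower bounds rest on one observation. Suppose a graph contains $n$ disjoint paths $H_1,\dots,H_n$ and $n$ disjoint paths $V_1,\dots,V_n$ such that each $H_i$ meets each $V_j$. The sets $V(H_i)\cup V(V_j)$ are connected and pairwise intersecting; they form a bramble. By (D2) some bag of any tree-decomposition meets all of them. A set of fewer than $n$ vertices misses some $H_i$ and some $V_j$, so this bag has at least $n$ vertices, and the treewidth is at least $n-1$. This is the easy direction of the Seymour–Thomas theorem. With rows and columns it shows that the $n\times n$ grid has treewidth at least $n-1$.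

**Proof of (a).** Replace each edge of the $(k+2)\times(k+2)$ grid by $2\Delta+1$ internally disjoint paths of length $2$. Let $F$ have maximum degree $\le\Delta$. Each edge of the paths replacing a grid edge $uv$ is incident with $u$ or $v$, so at most $2\Delta$ of these paths contain an edge of $F$, and one survives. Hence $G-F$ contains a subdivision of the grid, and its treewidth is at least $k+1$ by (D1) and the observation above.

**Proof of (b).** Let $n=k+2$ and $N=n(b+1)$, and let $G$ be the triangulated grid on $\{1,\dots,N\}^2$ from Section 2: $(i,j)$ is adjacent to $(i+1,j)$, $(i,j+1)$ and $(i+1,j+1)$. Its maximum degree is at most $6$. Let all components of $F$ have at most $b$ vertices. Split $G$ into $n$ horizontal strips of $b+1$ rows each.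

**Step 1: each strip $S$ contains a left–right path of $G-F$.** These paths will be the $H_i$. Otherwise let $L$ be the set of vertices reachable in $S-F$ from the left column of $S$; it contains the left column and misses the right column. Call an edge of $S$ between $L$ and its complement mixed. All mixed edges are in $F$. Each triangular face of $S$ has $0$ or $2$ mixed edges. Link two mixed edges if they lie on a common triangle. A mixed edge in the interior of $S$ is on two triangles and one on the boundary of $S$ is on one, so the links form chains whose ends are the mixed boundary edges, apart from closed chains. The left and right columns contain no mixed edges. The top row begins in $L$ and ends outside $L$, so it contains an odd number of mixed edges, and so does the bottom row. Since the chains pair up the mixed boundary edges, some chain runs from the top row to the bottom row. Consecutive edges of a chain share a vertex, so the whole chain lies in one component of $F$. Edges change the row by at most $1$, so this component meets all $b+1$ rows of $S$ and has more than $b$ vertices, a contradiction.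

**Step 2: crosses.** By Step 1 there are $n$ disjoint left–right paths $H_1,\dots,H_n$ in $G-F$, and by the symmetry $(i,j)\mapsto(j,i)$ there are $n$ disjoint top–bottom paths $V_1,\dots,V_n$. Each $H_i$ meets each $V_j$. To see this, draw outside the square four new vertices, joined respectively to the whole left column, top row, right column and bottom row, and put a cycle through them in this cyclic order around everything. If $H_i$ and $V_j$ were disjoint, their extensions by the new vertices would be disjoint paths inside this cycle with interleaved ends, contradicting (T3). By the observation on crosses, $\operatorname{tw}(G-F)\ge n-1=k+1$.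

**Proof of (c).** Two forests on $n$ vertices have at most $2n-2$ edges in total, and $2n-2<3n-6$ for $n\ge5$. $\blacksquare$
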